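# An $\ell_1$ convolution program whose optimal solutions have non-rational $Z$-transforms

## 1. A program whose optimum repeats every three steps

Choose two summable real sequences $(e_k)_{k\ge1}$, $(u_k)_{k\ge 1}$ with $\sum|e_k|+\sum|u_k|$ as small as possible, subject to
$$e_1+u_1=1,\qquad e_2+u_2=\tfrac{4}{25}e_1+\tfrac{13}{50}u_1,$$
$$e_k+u_k=\tfrac{4}{25}e_{k-1}+\tfrac{13}{50}u_{k-1}-\tfrac1{25}(e_{k-2}+u_{k-2})\qquad(k\ge3).$$
The equations involve only two combinations of the unknowns, so put
$$s_k=e_k+u_k,\qquad v_k=\tfrac4{25}e_k+\tfrac{13}{50}u_k .$$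
Then $s_1=1$, $s_2=v_1$ and $s_{k+1}=v_k-\frac1{25}s_{k-1}$ for $k\ge2$.

If $e_k$ and $u_k$ never have opposite signs, the cost is $\sum_k|s_k|$, and at time $k$ we may choose $v_k$ anywhere between $\frac4{25}s_k$ and $\frac{13}{50}s_k$. Let us be greedy and choose $v_k$ so that $|s_{k+1}|$ is as small as possible.

At time $1$ we have $s_1=1$ and $s_2=v_1\in[\frac4{25},\frac{13}{50}]$. The smallest value is $s_2=\frac4{25}$, from $e_1=1$, $u_1=0$. At time $2$ we have $s_3=v_2-\frac1{25}$, where $v_2$ ranges over $[\frac4{25}\cdot\frac4{25},\frac{13}{50}\cdot\frac4{25}]=[\frac{16}{625},\frac{26}{625}]$. This interval contains $\frac{25}{625}=\frac1{25}$, so $s_3=0$ is possible: solve $e_2+u_2=\frac4{25}$, $\frac4{25}e_2+\frac{13}{50}u_2=\frac1{25}$ to get $e_2=\frac2{125}$, $u_2=\frac{18}{125}$. At time $3$ we take $e_3=u_3=0$, and $s_4=-\frac1{25}s_2=-\frac4{625}=:\mu$. Now $s_5=v_4-\frac1{25}s_3=v_4$, so we are where we started, except that $1$ has become $\mu$. The pattern repeats: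
$$e=(1,\tfrac2{125},0,\ \mu,\tfrac{2}{125}\mu,0,\ \mu^2,\dots),\qquad u=(0,\tfrac{18}{125},0,\ 0,\tfrac{18}{125}\mu,0,\ 0,\dots).$$
The cost is $\dfrac{1+\frac4{25}}{1-\frac4{625}}=\dfrac{29}{25}\cdot\dfrac{625}{621}=\dfrac{725}{621}$.

Is greed optimal here? Take the bounded sequence
$$y=\tfrac1{621}(725,\ 650,\ 0,\ -725,\ -650,\ 0,\ 725,\dots),\qquad y_{k+3}=-y_k .$$
Multiply the $k$-th constraint by $y_k$ and add. After collecting terms, every feasible pair satisfies
$$\sum_k p_ke_k+\sum_kq_ku_k=y_1,\qquad p_k=y_k-\tfrac4{25}y_{k+1}+\tfrac1{25}y_{k+2},\quad q_k=y_k-\tfrac{13}{50}y_{k+1}+\tfrac1{25}y_{k+2}.$$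
Up to the sign change with period three, the values are
$$621\,(p_1,p_2,p_3)=(725-104,\ 650-29,\ 116-26)=(621,621,90),$$
$$621\,(q_1,q_2,q_3)=(725-169,\ 650-29,\ 188.5-26)=(556,621,162.5).$$
So $|p_k|,|q_k|\le1$ for all $k$, and every feasible pair costs at least $\sum p_ke_k+\sum q_ku_k=y_1=\frac{725}{621}$. Our pair is optimal.

Form the generating functions $e(z)=\sum e_kz^{-k-1}$ and $u(z)=\sum u_kz^{-k-1}$. Summing geometric series with ratio $\mu z^{-3}$,
$$e(z)=\frac{z+\frac2{125}}{z^3+\frac4{625}},\qquad u(z)=\frac{\frac{18}{125}}{z^3+\frac4{625}} .$$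
Both are rational. The input of the problem is finite (two polynomials and a vector), and the output is described by finitely many numbers. Is that always so?

## 2. The program $P(b)$, rational transforms, and the conjecture

Let $\ell_1$ be the space of real sequences $e=(e_k)_{k\ge1}$ with $\|e\|_1=\sum|e_k|<\infty$. Let $l\ge1$, and let
$$\hat n(z)=n_1+n_2z+\cdots+n_{l+1}z^l,\qquad \hat d(z)=d_1+d_2z+\cdots+d_{l+1}z^l$$
have real coefficients. Let $D$ and $N$ be the infinite lower-triangular Toeplitz matrices with first columns $(d_1,\dots,d_{l+1},0,\dots)^T$ and $(n_1,\dots,n_{l+1},0,\dots)^T$; thus $(De)_k=d_1e_k+d_2e_{k-1}+\cdots+d_{l+1}e_{k-l}$, where terms with index below $1$ are omitted. For $b=(b_1,\dots,b_l)^T\ne0$, write $\hat de+\hat nu=b$ for $De+Nu=[b^T,0,0,\dots]^T$. For $K_1,K_2>0$ the program is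
$$P=P(b):\qquad \min_{e,u\in\ell_1}\ K_1\|e\|_1+K_2\|u\|_1\quad\text{subject to}\quad \hat de+\hat nu=b. \tag{1}$$
The **standing assumptions** are that $\hat n$ and $\hat d$ have no common zeros and that none of their zeros lie on the unit circle. Under them it is known that $P$ has an optimal solution; we take this from the statement of the problem, which comes from "Linear Programming and $l1$-Norm Minimization Problems with Convolution Constraints" (http://folk.ntnu.no/skoge/prost/proceedings/cdc-ecc05/pdffiles/papers/1986.pdf). The example of Section 1 is $l=2$, $K_1=K_2=1$, $\hat d=1-\frac4{25}z+\frac1{25}z^2$, $\hat n=1-\frac{13}{50}z+\frac1{25}z^2$, $b=(1,0)^T$.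

**Definition.** The $Z$-transform of $e=(e_k)_{k\ge1}$ is $e(z)=\sum_{k\ge1}e_kz^{-k-1}$ where the series converges. It is *rational* if it equals a rational function of $z$.

**Fact 1.** For $e\in\ell_1$, $e(z)$ is rational if and only if, for all large $k$, $(e_k)$ satisfies a linear recurrence $e_{k+m}=a_1e_{k+m-1}+\cdots+a_me_k$ with constant coefficients. (The case $m=0$ means $e_k=0$ for large $k$.)

To see this, put $w=1/z$, so $e(z)=\sum e_kw^{k+1}$ near $w=0$. If this equals $R(w)/Q(w)$ with polynomials $R$ and $Q=\sum_jq_jw^j\ne0$, compare high coefficients in $Q(w)\sum e_kw^{k+1}=R(w)$: $\sum_jq_je_{k-j}=0$ for large $k$. Dividing by the first nonzero $q_j$ gives a recurrence. Conversely, a recurrence for large $k$ says that $(1-a_1w-\cdots-a_mw^m)\sum e_kw^{k+1}$ is a polynomial.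

**Conjecture.** For every choice of $l$, $\hat n$, $\hat d$, $b\ne0$ and $K_1,K_2>0$ satisfying the assumptions, there is an optimal solution $(e,u)$ of $P$ with both $e(z)$ and $u(z)$ rational.

The conjecture is false, already for $l=2$ and for every pair $K_1,K_2>0$; it is true for $l=1$. The counterexamples live in a one-parameter family containing our example. Fix $c=\frac1{25}$, and for $x\in I:=[\frac12,\sqrt2]$ put
$$a=x,\qquad b_*=x+\tfrac12,\qquad \alpha=\tfrac a5=a\sqrt c,\qquad \beta=\tfrac{b_*}5=b_*\sqrt c,$$
$$\hat d(z)=1-\alpha z+cz^2,\qquad \hat n(z)=\tfrac{K_2}{K_1}(1-\beta z+cz^2). \tag{2}$$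
Section 1 is $x=\frac45$ with $K_1=K_2=1$.

**Theorem 1.** Let $l=2$ and let $K_1,K_2>0$ be arbitrary. For every irrational $\omega\in(\frac23,\frac34)$ there is $x\in I$ such that, with data (2), the assumptions hold and, for every $b\in\mathbb R^2\setminus\{0\}$, $P(b)$ has exactly one optimal solution $(e,u)$, and neither $e(z)$ nor $u(z)$ is rational. Distinct $\omega$ give distinct $x$, so there are uncountably many counterexamples.

**Theorem 2.** For each $x\in I$ there is a number $\rho(x)\in\mathbb R$, continuous in $x$: the rotation number of an explicit circle map (the map $f$ of Section 5). If $\rho(x)$ is irrational, the unique optimal solution is non-rational for every $b\ne0$. If $\rho(x)$ is rational, it is rational for every $b\ne0$.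

**Theorem 3.** The conjecture is true for $l=1$ and false for each $l\ge2$.

## 3. Peeling off the first entry: $l=1$, and where this stops for $l=2$

The natural first attempt is to prove the conjecture by dynamic programming: look at the first entries of an optimal pair, and note that the rest solves a program of the same kind. For $l=1$ this works.

**Proof of Theorem 3 for $l=1$.** Let $V_1$ be the optimal value for $b=1$. By scaling, the value for $b\in\mathbb R$ is $V_1|b|$ (for $b=0$ the optimum is $(0,0)$). A minimum is attained and $(0,0)$ is not feasible for $b=1$, so $0<V_1<\infty$. Let $(e,u)$ be optimal for $b=1$. Then $d_1e_1+n_1u_1=1$. Put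
$$\lambda=-(d_2e_1+n_2u_1),\qquad \theta=K_1|e_1|+K_2|u_1|>0,$$
where $\theta>0$ because $(e_1,u_1)\neq(0,0)$. The second constraint says $d_1e_2+n_1u_2=\lambda$, and the later ones have right-hand side $0$, so the tail $(e_{k+1},u_{k+1})_{k\ge1}$ is feasible for $P(\lambda)$ and costs at least $V_1|\lambda|$. Replacing it by an optimal solution of $P(\lambda)$ keeps the whole pair feasible for $b=1$, so the tail cannot cost more than $V_1|\lambda|$ either. Hence
$$V_1=\theta+V_1|\lambda|,\qquad\text{so } |\lambda|<1 .$$
Now define $e_k^*=\lambda^{k-1}e_1$, $u_k^*=\lambda^{k-1}u_1$ (with $\lambda^0=1$). For $k=1$ the constraint value is $d_1e_1+n_1u_1=1$, and for $k\ge2$ it is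
$$\lambda^{k-1}(d_1e_1+n_1u_1)+\lambda^{k-2}(d_2e_1+n_2u_1)=\lambda^{k-1}-\lambda\cdot\lambda^{k-2}=0 .$$
So $(e^*,u^*)$ is feasible for $b=1$, with cost $\theta/(1-|\lambda|)=V_1$. Therefore $b\,(e^*,u^*)$ is optimal for $P(b)$, and its entries are geometric, hence have rational transforms. $\blacksquare$

Try the same for $l=2$ with the data (2), $K_1=K_2=1$, and $s_k=e_k+u_k$, $v_k=\alpha e_k+\beta u_k$. The tail of an optimal solution for $b=(b_1,b_2)$ is optimal for $P(b')$ with $b'=(v_1+b_2,\,-cb_1)$. The identity $V(b)=|e_1|+|u_1|+V(b')$ for the optimal values survives. What fails is the next line: on the line $\mathbb R$ the vector $b'$ is automatically a multiple of $b$, so the first step may be repeated forever. In the plane it is not. In Section 1, $b=(1,0)$ gives $b'=(\frac4{25},-\frac1{25})$. There the direction returned after three steps, and the optimum was rational because of that return. In general we must follow the direction of a vector in the plane, that is, a point on a circle, and nothing forces it to return.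

This suggests looking for irrational rotations, but one must be careful in that direction too. If $u=0$ and $e=D^{-1}b$, then $s_{k+1}=\alpha s_k-cs_{k-1}$, and the direction of $(s_{k-1},s_k)$ may well rotate by an irrational multiple of $\pi$. The sequence still satisfies a linear recurrence, so it is rational. A non-rational optimum needs a pattern of choices between $e$ and $u$ that never becomes periodic. We first make the choices explicit, and then find a mechanism that excludes periodic patterns.

## 4. Duality: every optimal solution is greedy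

**Step 1: reduce to $K_1=K_2=1$ and check the assumptions.** With $u=\frac{K_1}{K_2}u'$ the constraint with data (2) becomes $\hat de+(1-\beta z+cz^2)u'=b$, and the cost becomes $K_1(\|e\|_1+\|u'\|_1)$. The correspondence $(e,u)\leftrightarrow(e,u')$ is bijective and preserves optimality and rationality of each component. From now on, through Section 9, $K_1=K_2=1$ and $\hat n(z)=1-\beta z+cz^2$.

Put $\kappa_0=\beta+c$. Then
$$\kappa_0\le\tfrac{\sqrt2}5+\tfrac1{10}+\tfrac1{25}<0.43<\tfrac12,\qquad 0<\alpha<\beta,\qquad \beta-\alpha=\tfrac1{10}.$$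
For $|z|\le1$ both $|\alpha z-cz^2|$ and $|\beta z-cz^2|$ are at most $\kappa_0<\frac12$, so neither polynomial vanishes in the closed unit disc. A common zero would satisfy $(\beta-\alpha)z=0$, so $z=0$; but $\hat d(0)=1$. The standing assumptions hold for every $x\in I$, so $P(b)$ has an optimal solution.

**Step 2: write the constraint as a recursion.** For a feasible pair put
$$s_k=e_k+u_k,\qquad v_k=\alpha e_k+\beta u_k\quad(k\ge1),\qquad s_0:=-b_2/c .$$
The constraint rows are $s_1=b_1$, $s_2-v_1=b_2$, and $s_{k+1}-v_k+cs_{k-1}=0$ for $k\ge2$. Thanks to the definition of $s_0$ this is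
$$s_1=b_1,\qquad s_{k+1}=v_k-cs_{k-1}\quad(k\ge1), \tag{3}$$
and $(s_0,s_1)\ne(0,0)$ since $b\ne0$.

**Step 3: produce a dual certificate.** In Section 1 we guessed $y$; here we show that one always exists. For $f\in\ell_1$ let
$$V(f)=\inf\{\|e\|_1+\|u\|_1:\ e,u\in\ell_1,\ De+Nu=f\}.$$
With $\sigma$ the right shift on $\ell_1$, which has norm $1$, $D=I-(\alpha \sigma-c\sigma^2)$ and $\|\alpha \sigma-c\sigma^2\|\le\alpha+c<\frac12$. So $D$ is invertible on $\ell_1$ with $\|D^{-1}\|\le2$, and $V(f)\le\|D^{-1}f\|_1\le2\|f\|_1$. Adding and scaling feasible pairs shows $V(f+g)\le V(f)+V(g)$ and $V(tf)=|t|V(f)$. So $V$ is a finite seminorm. Write $b$ also for $(b_1,b_2,0,\dots)$. The functional $tb\mapsto tV(b)$ on the line through $b$ is dominated by $V$. By the Hahn–Banach theorem it extends to a linear functional $y$ on $\ell_1$ with $\langle y,f\rangle\le V(f)$ for all $f$. Applying this to $\pm f$ gives $|\langle y,f\rangle|\le2\|f\|_1$, so $y\in\ell_1^*=\ell_\infty$, and $\langle y,b\rangle=V(b)$. Put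
$$p_k=y_k-\alpha y_{k+1}+cy_{k+2},\qquad q_k=y_k-\beta y_{k+1}+cy_{k+2}.$$
Collecting the coefficient of each $e_k$ and $u_k$, for all $e,u\in\ell_1$,
$$\sum_kp_ke_k+\sum_kq_ku_k=\langle y,De+Nu\rangle\le V(De+Nu)\le\|e\|_1+\|u\|_1 .$$
Testing with $\pm$ unit vectors gives $|p_k|\le1$ and $|q_k|\le1$ for all $k$. If $(e,u)$ is optimal for $P(b)$, both ends equal $V(b)$. Since $p_ke_k\le|e_k|$ and $q_ku_k\le|u_k|$ termwise, every term is an equality:
$$e_k\ne0\Rightarrow p_k=\operatorname{sgn}e_k,\qquad u_k\ne0\Rightarrow q_k=\operatorname{sgn}u_k. \tag{4}$$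

For Steps 4 to 7, let $(e,u)$ be any optimal solution.

**Step 4: $e_k$ and $u_k$ never have opposite signs.** From $y_k=p_k+\alpha y_{k+1}-cy_{k+2}$ and $|p_k|\le1$ we get $\|y\|_\infty\le1+(\alpha+c)\|y\|_\infty\le 1+\kappa_0\|y\|_\infty$, so
$$\|y\|_\infty\le\frac1{1-\kappa_0}<2 .$$
Hence $|p_k-q_k|=(\beta-\alpha)|y_{k+1}|<2$. If $e_ku_k<0$, then (4) would give $|p_k-q_k|=2$. So $e_ku_k\ge0$. Two consequences: if $s_k=0$, then $e_k=u_k=v_k=0$; if $s_k\ne0$, then $v_k/s_k$ is a convex combination of $\alpha$ and $\beta$, so $v_k/s_k\in[\alpha,\beta]$.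

**Step 5: $y_k$ has the sign of $s_k$ when $s_k\ne0$.** Let $s_k>0$. By Step 4, $e_k,u_k\ge0$ and one of them is positive, so by (4) $p_k=1$ or $q_k=1$. That is, $y_k=1+\gamma y_{k+1}-cy_{k+2}$ with $\gamma\in\{\alpha,\beta\}$, and
$$y_k\ge1-\kappa_0\|y\|_\infty\ge1-\frac{\kappa_0}{1-\kappa_0}=\frac{1-2\kappa_0}{1-\kappa_0}>0 .$$
The case $s_k<0$ follows by changing the signs of $e,u,y,b$.

**Step 6: the sign of $s_{k+1}/s_k$ decides the choice.** Let $k\ge1$ and $s_k>0$, so $e_k,u_k\ge0$. Note $q_k-p_k=-(\beta-\alpha)y_{k+1}$.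

If $s_{k+1}>0$, then $y_{k+1}>0$ by Step 5, so $q_k<p_k\le1$. By (4), $u_k>0$ is impossible. So $u_k=0$ and $v_k=\alpha s_k$.

If $s_{k+1}<0$, then $y_{k+1}<0$, so $p_k<q_k\le1$. By (4), $e_k=0$ and $v_k=\beta s_k$.

If $s_{k+1}=0$, then (3) gives $v_k=cs_{k-1}$.

By the sign symmetry, for every $s_k\neq0$: $s_{k+1}/s_k>0$ gives $v_k=\alpha s_k$, $s_{k+1}/s_k<0$ gives $v_k=\beta s_k$, and $s_{k+1}=0$ gives $v_k=cs_{k-1}$.

**Step 7: the recursion, and uniqueness.** For $p\le q$ let $\kappa(p,q)=\max(p,\min(0,q))$. This is the point of $[p,q]$ nearest to $0$: it is $p$ if $p>0$, $q$ if $q<0$, and $0$ if $p\le0\le q$. For $s_k\ne0$ put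
$$p=\alpha-c\frac{s_{k-1}}{s_k},\qquad q=\beta-c\frac{s_{k-1}}{s_k} .$$
By (3), $s_{k+1}/s_k=v_k/s_k-cs_{k-1}/s_k$. By Step 6, if this ratio is positive it equals $p$, and if it is negative it equals $q$. If it is $0$, then $cs_{k-1}/s_k=v_k/s_k\in[\alpha,\beta]$ by Step 4, so $p\le0\le q$. In each of the three cases it equals $\kappa(p,q)$. So for $k\ge1$
$$s_k\ne0:\ \ \frac{s_{k+1}}{s_k}=\kappa\Big(\alpha-c\frac{s_{k-1}}{s_k},\ \beta-c\frac{s_{k-1}}{s_k}\Big);\qquad s_k=0:\ \ s_{k+1}=-cs_{k-1}, \tag{5}$$
the second because then $v_k=0$. This is exactly the greedy rule of Section 1.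

Now $(s_0,s_1)=(-b_2/c,b_1)$ determines $s$ by (5), then $v$ by (3), then $(e,u)$, because $\alpha\ne\beta$ makes $e_k+u_k=s_k$, $\alpha e_k+\beta u_k=v_k$ uniquely solvable. So **the optimal solution is unique and is given by (5)**. Two observations for later:

* $(s_{k-1},s_k)\neq(0,0)$ for all $k\ge1$, by induction: it holds for $k=1$, and if $s_k=0$ then $s_{k-1}\neq0$ and $s_{k+1}=-cs_{k-1}\ne0$.
* The map $(s_{k-1},s_k)\mapsto(s_k,s_{k+1},e_k,u_k)$ commutes with multiplication by real scalars.

## 5. The circle map with a plateau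

The recursion (5) is homogeneous, so it acts on directions. Let $C=\mathbb R\cup\{\infty\}$ be the projective circle (lines through $0$ in the plane, recorded by their slope) and put
$$r_k=\frac{s_{k+1}}{\sqrt c\,s_k}\in C\qquad(k\ge0),$$
with $r_k=\infty$ when $s_k=0$. If $s_k\ne0$ and $s_{k-1}\neq0$, then $cs_{k-1}/s_k=\sqrt c/r_{k-1}$. Since $\alpha=a\sqrt c$, $\beta=b_*\sqrt c$ and $\kappa(tp,tq)=t\kappa(p,q)$ for $t>0$, (5) becomes $r_k=\kappa(a-\frac1{r_{k-1}},b_*-\frac1{r_{k-1}})$. If $s_{k-1}=0$, then $r_{k-1}=\infty$ and $r_k=\kappa(a,b_*)=a$. If $s_k=0$, then $r_{k-1}=0$ and $r_k=\infty$. So $r_k=f(r_{k-1})$ for all $k\ge1$, where, for $0<a\le b_*$,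
$$f(r)=\begin{cases}a-1/r,&r<0\ \text{or}\ r\ge1/a\ \text{or}\ r=\infty,\\ 0,&r\in J:=[1/b_*,1/a],\\ b_*-1/r,&0<r\le1/b_*,\\ \infty,&r=0.\end{cases} \tag{6}$$
(The first line, with $1/\infty=0$, is where $a-1/r\ge0$; on $J$ we have $a\le1/r\le b_*$; on the third line $b_*-1/r\le0$. The formulas agree where they overlap.) The interval $J$ is a plateau: $f$ collapses it to the point $0$.

*Example.* For $x=\frac45$, $J=[\frac{10}{13},\frac54]\ni\frac45$. Starting from $b=(1,0)$, i.e. $r_0=\infty$, the orbit is $\infty\to\frac45\to0\to\infty$, the three-step cycle of Section 1.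

**Step 8: lift $f$ to the line.** Let $X(r)=\frac12+\frac1\pi\arctan r$, an increasing homeomorphism $[-\infty,\infty]\to[0,1]$ with $0<X'\le\frac1\pi$ on $\mathbb R$. Identify $C$ with $\mathbb R/\mathbb Z$ through $X$, so that $\infty\leftrightarrow0$ and $0\leftrightarrow\frac12$. For $\xi\in[0,1)$ and $r=X^{-1}(\xi)\in[-\infty,\infty)$, with $1/(-\infty)=0$, define
$$F(\xi)=\begin{cases}X(a-\frac1r),&0\le\xi<\frac12,\\ 1,&\xi=\frac12,\\ 1+X\big(\kappa(a-\frac1r,b_*-\frac1r)\big),&\frac12<\xi<1,\end{cases}\qquad F(\xi+1)=F(\xi)+1. \tag{7}$$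
By (6), $F(\xi)$ represents $f(r)$ in $\mathbb R/\mathbb Z$, so $F$ is a *lift* of $f$. It is nondecreasing on each piece, because $-1/r$ increases with $r$ on each side of $0$ and $\kappa$ is nondecreasing in both arguments. It is continuous across the joints: as $\xi\uparrow\frac12$, $a-\frac1r\to+\infty$ and $F\to1$; as $\xi\downarrow\frac12$, both arguments of $\kappa$ tend to $-\infty$ and $F\to1+X(-\infty)=1$; as $\xi\uparrow1$, $F\to1+X(\kappa(a,b_*))=1+X(a)=F(0)+1$. So $F$ is continuous and nondecreasing on $\mathbb R$, and in particular $f$ is continuous on $C$. Write $F=F_{a,b_*}$.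

**Step 9: two comparisons between parameters.** Since $|\max(p,m)-\max(p',m')|\le\max(|p-p'|,|m-m'|)$ and $|\min(0,q)-\min(0,q')|\le|q-q'|$, the function $\kappa$ is $1$-Lipschitz for the sup norm. As $X$ is $\frac1\pi$-Lipschitz,
$$\sup|F_{a,b_*}-F_{a',b_*'}|\le\tfrac1\pi\max(|a-a'|,|b_*-b'_*|). \tag{8}$$
Since $a-\frac1r\le\kappa(a-\frac1r,b_*-\frac1r)\le b_*-\frac1r$ for $r>0$, and $a-\frac1r\le b_*-\frac1r$ for $r<0$ and $r=-\infty$,
$$F_{a,a}\le F_{a,b_*}\le F_{b_*,b_*}. \tag{9}$$

## 6. Rotation numbers of monotone lifts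

Let $F:\mathbb R\to\mathbb R$ be continuous and nondecreasing with $F(\xi+1)=F(\xi)+1$. The rotation number is the average advance per step. For $F(\xi)=\xi+\omega$ it will be $\omega$. We need it for maps that are not injective, so here is the full argument.

**Step 10: existence.** All iterates $F^n$ are nondecreasing and commute with $\xi\mapsto\xi+1$. For $\eta\le\xi<\eta+1$ we have $F^n(\eta)\le F^n(\xi)\le F^n(\eta)+1$, so
$$-1<-(\xi-\eta)\le\big(F^n(\xi)-\xi\big)-\big(F^n(\eta)-\eta\big)\le1-(\xi-\eta)\le1 .$$
As $F^n(\xi)-\xi$ is $1$-periodic, any two of its values differ by at most $1$. Let $A_n=F^n(0)$. Then $A_{n+m}-A_m=F^n(A_m)-A_m$ differs from $F^n(0)-0=A_n$ by at most $1$: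
$$|A_{n+m}-A_n-A_m|\le1 .$$
Adding up, $|A_{nm}-mA_n|\le m$ and likewise $|A_{nm}-nA_m|\le n$, so $|\frac{A_n}n-\frac{A_m}m|\le\frac1n+\frac1m$. Hence $\rho(F)=\lim A_n/n$ exists. Letting $m\to\infty$, $|F^n(0)-n\rho(F)|\le1$. Also $F^n(\xi)/n\to\rho(F)$ for every $\xi$.

**Step 11: three properties.**

**(R1)** If $F\le G$, then $\rho(F)\le\rho(G)$. Indeed $F^n(0)\le G^n(0)$ by induction: $F^{n+1}(0)\le F(G^n(0))\le G^{n+1}(0)$.

**(R2)** If $F_j\to F$ uniformly, then $\rho(F_j)\to\rho(F)$. For fixed $n$, the bound $|F^n(0)-n\rho(F)|\le1$ for $F$ and for $F_j$ gives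
$$|\rho(F_j)-\rho(F)|\le\tfrac1n\big(2+|F_j^n(0)-F^n(0)|\big).$$
And $F_j^n(0)\to F^n(0)$ for fixed $n$, by induction: $F_j^{n+1}(0)-F^{n+1}(0)$ is the sum of $F_j(F_j^n(0))-F(F_j^n(0))\to0$ (uniform convergence) and $F(F_j^n(0))-F(F^n(0))\to0$ (continuity). So $\limsup_j|\rho(F_j)-\rho(F)|\le\frac2n$ for every $n$.

**(R3)** For integers $p$ and $q\ge1$: $\rho(F)=p/q$ if and only if $F^q(\xi)=\xi+p$ has a solution. Consequently $\rho(F)$ is rational if and only if the circle map $f$ has a periodic point. If $F^q(\xi)=\xi+p$, then $F^{jq}(\xi)=\xi+jp$ and $\rho(F)=p/q$. Conversely let $\rho(F)=p/q$ and suppose the continuous $1$-periodic function $F^q(\xi)-\xi-p$ has no zero. By compactness it is $\ge\delta$ everywhere or $\le-\delta$ everywhere, for some $\delta>0$. Iterating, $F^{jq}(0)\ge j(p+\delta)$ or $F^{jq}(0)\le j(p-\delta)$ for all $j$, so $|q\rho(F)-p|\ge\delta$, a contradiction. For the last statement, a point of $C$ satisfies $f^q(r)=r$ exactly when a representative $\xi$ satisfies $F^q(\xi)=\xi+p$ for some integer $p$.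

*Example.* For $x=\frac45$ the cycle $\infty\to\frac45\to0\to\infty$ lifts to $0\mapsto X(\frac45)\mapsto\frac32\mapsto2$, so $F^3(0)=2$ and the rotation number is $\frac23$.

## 7. Every irrational number in $(\frac23,\frac34)$ is a rotation number

**Step 12.** For $x\in I$ let $\rho(x)=\rho(F_{x,x+1/2})$. By (8) and (R2) it is continuous. We compare the two ends of $I$ with maps without a plateau, whose orbits can be computed.

For $F_{1,1}$ the orbit $\infty\to1\to0\to\infty$ lifts to $0\mapsto X(1)=\frac34\mapsto1+X(0)=\frac32\mapsto2$. So $F_{1,1}^3(0)=2$ and $\rho(F_{1,1})=\frac23$. By (9), $F_{1/2,1}\le F_{1,1}$, so (R1) gives $\rho(\frac12)\le\frac23$.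

For $F_{\sqrt2,\sqrt2}$ the orbit is $\infty\to\sqrt2\to\sqrt2-\frac1{\sqrt2}=\frac1{\sqrt2}\to\sqrt2-\sqrt2=0\to\infty$. It lifts to $0\mapsto X(\sqrt2)\mapsto1+X(\tfrac1{\sqrt2})\mapsto\tfrac52\mapsto3$. So $\rho(F_{\sqrt2,\sqrt2})=\frac34$. By (9), $F_{\sqrt2,\sqrt2}\le F_{\sqrt2,\sqrt2+1/2}$, so $\rho(\sqrt2)\ge\frac34$.

By the intermediate value theorem every $\omega\in(\frac23,\frac34)$ equals $\rho(x)$ for some $x\in I$. Since $\rho$ is a function of $x$, distinct $\omega$ come from distinct $x$.

## 8. Irrational rotation number: the plateau excludes periodic switching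

Fix $x\in I$ with $\rho(x)$ irrational. By (R3), $f$ has no periodic point. This alone cannot be enough. Consider $f$ with $a=b_*=2\cos\theta$, where $0<\theta<\frac\pi2$ and $\theta/\pi$ is irrational (here the two polynomials coincide, so this is outside our family; we look only at the circle map). Then $f(r)=a-1/r$ is the action on directions of the matrix $\begin{pmatrix}0&1\\-c&a\sqrt c\end{pmatrix}$, which has eigenvalues $\sqrt c\,e^{\pm i\theta}$. So $f$ is conjugate to a rotation, it has no periodic point, and $\rho$ is irrational; yet $s_{k+1}=a\sqrt c\,s_k-cs_{k-1}$ is a linear recurrence. What that map lacks is an open plateau: there $J$ is the single point $1/a$. In our family $a<b_*$, and the plateau does the work as follows. An orbit can enter $J$ at most once, because $f$ maps $J$ to one point and nothing is periodic. If the switching were periodic, the directions would eventually be driven by one fixed matrix, and then they converge, repeat, or become dense. The first two produce a periodic point; the third enters $J$ infinitely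 often.

We need one theorem for passing from rationality to periodic switching.

**Theorem (Skolem–Mahler–Lech;** C. Lech, *A note on recurring series*, Ark. Mat. 2 (1953) 417–421**).** The zero set of a linear recurrence sequence over a field of characteristic $0$ is the union of a finite set and finitely many arithmetic progressions.

For instance, $1+(-1)^k$ vanishes exactly at the odd $k$. In particular the indicator of the zero set is eventually periodic, with the least common multiple of the differences as a period.

Let $b\ne0$, and let $(e,u)$ be the optimal solution, unique by Section 4.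

**Step 13: visits to $J$ and to $0$ are exceptional.** If $r_k=r_{k'}=0$ with $k<k'$, then $f^{k'-k}(0)=0$ and $0$ is periodic, which is impossible. So $r_k=0$ for at most one $k$. If $r_k\in J$, then $r_{k+1}=0$; so $r_k\in J$ for at most one $k$.

**Step 14: eventually the optimum only switches between pure $e$ and pure $u$.** By Step 13 there is $k_1\ge 1$ such that $r_{k-1}\notin J$ and $r_{k-1}\neq0$ for all $k\ge k_1$. Since $s_k=0$ exactly when $r_{k-1}=0$, also $s_k\ne0$ for these $k$. If $0<r_{k-1}<1/b_*$, then $r_k<0$, so $s_{k+1}/s_k<0$, and Step 6 gives $v_k=\beta s_k$. Otherwise $r_{k-1}\in C\setminus[0,1/a]$ and $r_k>0$, so $v_k=\alpha s_k$; note that $f$ takes the value $\infty$ only at $0$, so $r_k\neq\infty$ here. Thus for $k\ge k_1$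
$$v_k=\gamma_ks_k,\qquad \gamma_k=\begin{cases}\beta,&0<r_{k-1}<1/b_*,\\ \alpha,&\text{otherwise,}\end{cases}\qquad e_k=0\iff\gamma_k=\beta,\qquad u_k=0\iff\gamma_k=\alpha. \tag{10}$$
(If $v_k=\beta s_k$ then $e_k=0$ and $u_k=s_k\ne0$; if $v_k=\alpha s_k$ then $u_k=0$ and $e_k=s_k\ne0$.)

**Step 15: rationality forces periodic switching.** Suppose $e(z)$ or $u(z)$ is rational. By Fact 1 the corresponding sequence satisfies a linear recurrence for large $k$. By Skolem–Mahler–Lech its zero set is eventually periodic. By (10) this zero set is, for large $k$, $\{k:\gamma_k=\beta\}$ or $\{k:\gamma_k=\alpha\}$. Either way there are $p\ge1$ and $k_0\ge k_1$ with $\gamma_{k+p}=\gamma_k$ for all $k\ge k_0$. Put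
$$S_k=\begin{pmatrix}s_{k-1}\\s_k\end{pmatrix}\neq0,\qquad A(\gamma)=\begin{pmatrix}0&1\\-c&\gamma\end{pmatrix}.$$
By (3), $S_{k+1}=A(\gamma_k)S_k$ for $k\ge k_0$, so
$$S_{k_0+jp}=M^jS_{k_0}\quad(j\ge0),\qquad M=A(\gamma_{k_0+p-1})\cdots A(\gamma_{k_0}),\qquad\det M=c^p>0. \tag{11}$$
The direction of $S_k$ corresponds to $r_{k-1}=s_k/(\sqrt c\,s_{k-1})$ by a homeomorphism from the projective line of the plane onto $C$. We follow these directions, and use that $r_{k_0-1+(j+1)p}=f^p(r_{k_0-1+jp})$.

**Step 16: real eigenvalues are impossible.** Suppose $M$ has real eigenvalues. Their product is positive, so they have the same sign. If they are distinct, they have distinct moduli, and the direction of $M^jS_{k_0}$ converges to an eigendirection (the dominant one if $S_{k_0}$ has a component along it, otherwise the other). If they are equal to $\lambda$, then $M=\lambda I+R$ with $R^2=0$ and $M^jS_{k_0}=\lambda^jS_{k_0}+j\lambda^{j-1}RS_{k_0}$; the direction converges to that of $RS_{k_0}$ if $RS_{k_0}\ne0$, and is constant if $RS_{k_0}=0$. In every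 case $r_{k_0-1+jp}\to r^*$ for some $r^*\in C$. By continuity of $f^p$, $f^p(r^*)=r^*$. So $f$ has a periodic point, a contradiction.

**Step 17: non-real eigenvalues are impossible.** Suppose $M$ has non-real eigenvalues. Then $M$ is conjugate to a positive scalar times a rotation by an angle $\varphi$, and $M$ acts on directions as a rotation of $\mathbb R/\pi\mathbb Z$ by $\varphi$, up to conjugation by a homeomorphism. If $\varphi/\pi$ is rational, the directions of $M^jS_{k_0}$ are periodic in $j$, so $r_{k_0-1}$ is a periodic point of $f$, a contradiction. If $\varphi/\pi$ is irrational, the directions are dense, so $r_{k_0-1+jp}$ lies in the open interval $(1/b_*,1/a)\subset J$, nonempty because $a<b_*$, for infinitely many $j$. That contradicts Step 13.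

So neither $e(z)$ nor $u(z)$ is rational, for every $b\ne0$. Applied to an $x$ with $\rho(x)=\omega$, which exists by Step 12, and combined with Step 1 and the uniqueness in Step 7, this proves Theorem 1 and the irrational half of Theorem 2. The conjecture is disproved. $\blacksquare$

## 9. Rational rotation number: eventually periodic switching

Let $x\in I$ with $\rho(x)=p/q$, $q\ge1$, and let $b\ne0$. We show that the optimal solution has rational transforms.

**Step 18: along each residue class mod $q$, the orbit settles in one piece of the circle.** Put $G=F^q-p$. It is continuous, nondecreasing, commutes with $\xi\mapsto\xi+1$ and with $F$, satisfies $G^j=F^{jq}-jp$, and has a fixed point $\eta$ by (R3). Let $\xi_0\in\mathbb R$ represent $r_0$ and let $\xi_k=F^k(\xi_0)$, which represents $r_k$. As $G$ is nondecreasing, $G^j(\xi_0)$ is monotone in $j$: the order of $\xi_0$ and $G(\xi_0)$ is inherited by all later iterates. Choose an integer $m$ with $\eta+m\le\xi_0\le\eta+m+1$; both ends are fixed by $G$, so all iterates stay between them.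 Hence $G^j(\xi_0)$ converges. For $0\le i<q$,
$$\xi_{i+jq}-jp=F^i\big(G^j(\xi_0)\big),$$
and $F^i$ is continuous and nondecreasing, so this sequence is also monotone in $j$ and convergent. A monotone convergent sequence either eventually equals its limit, or stays strictly on one side of it and is eventually in any given one-sided punctured neighborhood of it. Now $C$ is the disjoint union of
$$J,\qquad\{0\},\qquad(0,1/b_*),\qquad C\setminus[0,1/a],$$
each an arc or a point. Their lifts to $\mathbb R$ are intervals and points with only finitely many endpoints in any bounded set, so a small one-sided punctured neighborhood of any point lies in just one of them. Therefore, for each $i$, $r_{i+jq}$ lies in one and the same of the four sets for all large $j$.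

**Step 19: if $J$ or $\{0\}$ occurs for some class.** Since $f(J)=\{0\}$, $r_k=0$ for infinitely many $k$ in either case. When $r_k=0$ we have $s_{k+1}=0$, so $S_{k+2}=(s_{k+1},s_{k+2})^T=(0,-cs_k)^T$ is a multiple of $(0,1)^T$. Two such times give $S_{k+m}=\mu S_k$ for some $k,m\ge1$ and $\mu\in\mathbb R$. The update $S_k\mapsto(S_{k+1},e_k,u_k)$ commutes with scalars (Step 7), so $e_{k'+m}=\mu e_{k'}$ and $u_{k'+m}=\mu u_{k'}$ for all $k'\ge k$. By Fact 1, $e(z)$ and $u(z)$ are rational. This is what happened in Section 1, with $m=3$ and $\mu=-\frac4{625}$.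

**Step 20: otherwise.** Then, for each class, $r_{i+jq}$ is eventually in $(0,1/b_*)$ or eventually in $C\setminus[0,1/a]$. As in Step 14, for large $k$ we have $s_k\ne0$ and $v_k=\gamma_ks_k$ with $\gamma_k\in\{\alpha,\beta\}$ depending only on the class of $k$ mod $q$. Hence for large $k$
$$S_{k+q}=M_kS_k,\qquad M_k=A(\gamma_{k+q-1})\cdots A(\gamma_k).$$
Since $\gamma_{k+q}=\gamma_k$, $M_{k+1}=A(\gamma_k)M_kA(\gamma_k)^{-1}$, so all $M_k$ have the same trace $\tau$ and determinant $c^q$. Also $S_{k+2q}=M_{k+q}S_{k+q}=M_k^2S_k$. The Cayley–Hamilton theorem gives $S_{k+2q}-\tau S_{k+q}+c^qS_k=0$, and in particular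
$$s_{k+2q}-\tau s_{k+q}+c^qs_k=0\qquad\text{for all large }k .$$
This relation links only indices in the same class mod $q$. On the classes with $\gamma=\alpha$ we have $e_k=s_k$, $u_k=0$; on the classes with $\gamma=\beta$ we have $e_k=0$, $u_k=s_k$. So $(e_k)$ and $(u_k)$ satisfy the same recurrence for large $k$, and by Fact 1 both transforms are rational.

Together with Section 8 and the continuity of $\rho$ (Step 12), this proves Theorem 2. $\blacksquare$

## 10. Failure for every $l\ge2$

The case $l=1$ of Theorem 3 was proved in Section 3, and $l=2$ is Theorem 1. Let $l\ge3$. Take $\hat d,\hat n$ from Theorem 1, regarded as polynomials $d_1+\cdots+d_{l+1}z^l$ and $n_1+\cdots+n_{l+1}z^l$ whose coefficients beyond $z^2$ vanish, and $b=(b_1,b_2,0,\dots,0)^T\in\mathbb R^l$ with $(b_1,b_2)\ne(0,0)$. The matrices $D$, $N$ and the padded right-hand side are the same as for $l=2$, so the program is identical, and its only optimal solution has no rational component. This proves Theorem 3. $\blacksquare$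

**Remark (true degree $l$ for even $l$).** One may object to vanishing leading coefficients. For $l=2m$, use $\hat d(z^m)$ and $\hat n(z^m)$, which have degree exactly $l$, and let $b\in\mathbb R^{2m}$ be nonzero and supported on the indices $1$ and $m+1$. If $z$ is a zero of one of these polynomials, then $z^m$ is a zero of the original one, so $|z|>1$; a common zero would give a common zero of $\hat d,\hat n$. So the assumptions hold. The $k$-th constraint links only the indices $k,k-m,k-2m$, so the program splits over the residue classes of indices mod $m$. The cost is a sum over classes, so the unique optimum is $0$ on every class except that of $1$, and on that class it is the solution of Theorem 1 for the vector $(b_1,b_{m+1})$. If $e(z)$ were rational, the tail of $(e_k)$ would satisfy a linear recurrence; then its shifts span a finite-dimensional space invariant under the shift $E$. On that space $E^m$ satisfies its characteristic polynomial, so the subsequence $(e_{1+jm})_j$ would satisfy a linear recurrence for large $j$, contradicting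 Theorem 1. The same holds for $u$.
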